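\title{Minimizing the total completion time of unit tasks under in-tree precedence constraints is strongly NP-hard}

\begin{abstract}
We consider scheduling $n$ unit-time tasks on $m$ identical processors, with $m$ part of the input, under precedence constraints that form an in-forest, so as to minimize the sum of the completion times. We prove that this problem is strongly NP-hard, also for a single in-tree, and also for in-forests in which every component has at most two leaves and every task has at most two immediate predecessors. The proof shows that a schedule without idle processors before its last slot may have to finish a prescribed number of trees one slot early, and that the choice of these trees encodes a vector packing problem. The problem is polynomial for disjoint chains, and it can be solved in time $n^{m+O(1)}$ and in time $n^{O(h)}$, where $h$ is the largest number of tasks on a chain.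
\end{abstract}

\section{Introduction}\label{sec:intro}

An instance consists of $n$ tasks and a number $m\ge1$ of identical processors; $m$ is part of the input. Every task occupies one processor for one unit of time, without interruption. The tasks are subject to precedence constraints that form an \emph{in-forest}: every task has at most one immediate successor, and a task may start only after all its predecessors have completed. Time is divided into slots $1,2,\dots$, and a task $j$ processed in slot $t$ has completion time $C_j=t$. Thus a \emph{schedule} assigns a positive integer $C_j$ to every task $j$ in such a way that at most $m$ tasks share a slot and $C_u<C_v$ whenever $u$ is a predecessor of $v$. Its \emph{cost} is the total completion time $\sum_jC_j$, which is $n$ times the mean completion time. In the three-field notation of Graham et al., the problem of finding a schedule of minimum cost is $P\mid p_j=1,\text{intree}\mid\sum C_j$. We determine its computational complexity, a question described in \cite{Source} as open for a long time.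

Throughout, ``predecessor'' and ``successor'' are meant transitively. A \emph{leaf} is a task without predecessors and a \emph{root} is a task without successors. Each component of an in-forest is an \emph{in-tree}, with exactly one root. A \emph{chain} is a sequence of tasks each of which is a predecessor of the next, and the \emph{height} $h$ is the largest number of tasks on a chain. The \emph{level} $\lambda(v)$ of a task $v$ is the number of its successors.

There are good reasons to expect a polynomial algorithm. In an in-forest, the tasks that wait for a task $v$ lie on one path from $v$ to its root, so the level seems to say all there is to say about the urgency of $v$. This suggests the \emph{highest-level-first} rule: in every slot, process as many tasks as possible, preferring those of higher level. The rule minimizes the \emph{makespan} $\max_jC_j$ on every in-forest (Corollary~\ref{cor:makespan}), and it minimizes the cost when the components are paths (Proposition~\ref{prop:chains}), however ties are broken. The problem is also polynomial when $m$ or $h$ is bounded (Theorem~\ref{thm:easy}). Nevertheless, it is hard.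

\begin{theorem}\label{thm:main}
The decision version of $P\mid p_j=1,\text{\textup{intree}}\mid\sum C_j$, which asks whether there is a schedule of cost at most a given number $Z$, is strongly NP-complete. This remains true for instances that consist of a single in-tree.
\end{theorem}

\begin{corollary}\label{cor:fptas}
Unless $\mathrm{P}=\mathrm{NP}$, the problem has neither a polynomial algorithm nor a fully polynomial-time approximation scheme.
\end{corollary}

Very little branching is needed for hardness.

\begin{theorem}\label{thm:two}
The problem is strongly NP-hard for in-forests in which every component has at most two leaves and every task has at most two immediate predecessors. It is also strongly NP-hard for a single in-tree in which every subtree hanging from the root has at most two leaves.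
\end{theorem}

\begin{proposition}\label{prop:chains}
If every component has one leaf, that is, if the in-forest is a disjoint union of paths, then processing in each slot the next tasks of the (up to) $m$ nonempty paths with the most remaining tasks gives a schedule of minimum cost.
\end{proposition}

Together these two statements give a dichotomy in the largest number of leaves of a component: one leaf is polynomial, two leaves are strongly NP-hard.

\begin{theorem}\label{thm:easy}
The problem can be solved \textup{(a)} in time $n^{m+O(1)}$ and \textup{(b)} in time $n^{O(h)}$. In particular, it is polynomial for constant $m$ and for constant height.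
\end{theorem}

The common tool of the hardness proofs and of Theorem~\ref{thm:easy} is a counting criterion for meeting deadlines on an in-forest (Section~\ref{sec:deadlines}). Section~\ref{sec:chains} treats paths. Section~\ref{sec:packing} contains the main idea, first on an instance with ten tasks and then as a general lemma that embeds a packing problem for integer vectors into the scheduling problem. Section~\ref{sec:hard} derives Theorems~\ref{thm:main} and~\ref{thm:two} from this lemma, and Section~\ref{sec:easy} proves Theorem~\ref{thm:easy}.

\section{Tight schedules and complexity conventions}\label{sec:prelim}

If $u$ is an immediate predecessor of $v$, then $\lambda(u)=\lambda(v)+1$; roots have level $0$, and the highest level is $h-1$. The successors of a task form a chain and occupy distinct later slots. Hence, if a root completes by time $T$, then every task on level $k$ of its component completes by time $T-k$. A task is \emph{available} in slot $t$ if it has not been processed before slot $t$ and all its predecessors have completed by time $t-1$.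

For a schedule and an integer $t\ge0$, let $U(t)=|\{j:C_j>t\}|$ be the number of tasks not completed at time $t$. Task $j$ is counted in $U(0),\dots,U(C_j-1)$, so
\begin{equation}\label{eq:cost}
\sum_jC_j=\sum_{t\ge0}U(t).
\end{equation}
The makespan is the first $t$ with $U(t)=0$, whereas the cost sees every value $U(t)$: an idle processor in one slot raises $U$ until the loss is made up. This gives a lower bound that ignores the precedence constraints. Write
\[
n=m(D-1)+r\quad\text{with } 1\le r\le m,\qquad Z(n,m)=m\,\frac{D(D-1)}2+rD,
\]
so that $D=\lceil n/m\rceil$. A slot is \emph{full} if it processes $m$ tasks. A schedule is \emph{tight} if slots $1,\dots,D-1$ are full and slot $D$ processes the remaining $r$ tasks.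

\begin{lemma}\label{lem:tight}
Every schedule has cost at least $Z(n,m)$, with equality if and only if it is tight.
\end{lemma}

\begin{proof}
At most $mt$ tasks complete by time $t$, so $U(t)\ge\max(n-mt,0)$. The sum of these bounds is $\sum_{t=0}^{D-1}\bigl(m(D-1-t)+r\bigr)=Z(n,m)$. By \eqref{eq:cost}, the cost equals $Z(n,m)$ if and only if $U(t)=n-mt$ for $t\le D-1$ and $U(D)=0$, and this describes a tight schedule.
\end{proof}

So a schedule of cost at most $Z(n,m)$ exists if and only if a tight schedule exists, and it is this question that we show to be hard.

The tasks are listed explicitly in the input, so the input has length at least $n$, and we may assume $m\le n$. A problem is \emph{strongly} NP-hard if it remains NP-hard when all numbers in the input are bounded by a polynomial in the input length, or equivalently when they are written in unary. A \emph{fully polynomial-time approximation scheme} returns, for an instance and $\varepsilon>0$, a schedule of cost at most $1+\varepsilon$ times the optimum, in time polynomial in the input length and $1/\varepsilon$.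

If a schedule leaves a slot empty and uses a later one, then moving all later tasks one slot forward gives a cheaper schedule. So an optimal schedule has makespan at most $n$ and cost at most $n^2$. It is a certificate of polynomial size, and the decision problem belongs to NP.

\section{Deadlines on in-forests}\label{sec:deadlines}

To build a tight schedule we will prescribe for each task a latest slot and ask whether all these deadlines can be met. The obvious necessary condition is that no more than $mt$ tasks are due by time $t$. The danger is that processors stand idle for lack of available tasks and that many tasks become available afterwards. The following lemma says that this cannot happen in an in-forest.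

\begin{lemma}\label{lem:narrow}
Let $Q$ be a set of tasks of an in-forest that is closed under predecessors. Suppose that $k$ tasks of $Q$ are available in slot $s$ and that the schedule processes all of them in slot $s$. Then at most $k$ tasks of $Q$ are available in slot $s+1$.
\end{lemma}

\begin{proof}
Let $v\in Q$ be available in slot $s+1$. It was not processed in slot $s$, so it was not available in slot $s$, and some predecessor $u$ of $v$ has $C_u\ge s$. All predecessors of $v$ complete by time $s$. Hence $C_u=s$, and $u$ is an immediate predecessor, since a task between $u$ and $v$ would complete after time $s$. Also $u\in Q$, so $u$ is one of the $k$ tasks. The task $u$ has only one immediate successor, so different tasks $v$ give different tasks $u$.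
\end{proof}

Call positive integer deadlines $d_v$ \emph{consistent} if $d_u\le d_v-1$ whenever $v$ is the immediate successor of $u$. An \emph{earliest-deadline-first} (EDF) schedule processes in every slot the (up to) $m$ available tasks with the smallest deadlines, with ties broken arbitrarily.

\begin{lemma}\label{lem:edf}
Let $d_v$ be consistent deadlines on an in-forest. A schedule on $m$ processors with $C_v\le d_v$ for all $v$ exists if and only if
\begin{equation}\label{eq:count}
|\{v:d_v\le t\}|\le mt\qquad\text{for all integers }t\ge1 .
\end{equation}
In this case every EDF schedule meets all deadlines.
\end{lemma}

\begin{proof}
If all deadlines are met, the tasks with $d_v\le t$ lie in the first $t$ slots, which gives \eqref{eq:count}. Conversely, assume \eqref{eq:count}, and suppose that an EDF schedule has a late task, one with $C_v>d_v$. Let $v$ be a late task with the smallest deadline $d=d_v$, and let $Q=\{u:d_u\le d\}$. By consistency $Q$ is closed under predecessors. Tasks of $Q$ have smaller deadlines than all other tasks, so in every slot the schedule processes either $m$ tasks of $Q$ or all available tasks of $Q$.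

If each of the slots $1,\dots,d$ processed $m$ tasks of $Q$, then $|Q|\ge md+1$, because $v\in Q$ is not among them; this contradicts \eqref{eq:count}. So some slot $s\le d$ processes all available tasks of $Q$, and there are fewer than $m$ of them. By Lemma~\ref{lem:narrow}, fewer than $m$ tasks of $Q$ are available in slot $s+1$, so again all are processed. By induction, in every slot from $s$ on, all available tasks of $Q$ are processed.

Now $C_v-1\ge d\ge s$, and $v$ is not processed in slot $C_v-1$, so it is not available there. Hence some predecessor $u$ of $v$ has $C_u=C_v-1$. Then $d_u\le d-1<C_v-1=C_u$, so $u$ is late and has a smaller deadline than $v$, a contradiction.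
\end{proof}

\begin{remark}
Both hypotheses are needed; take $m=2$. Two tasks on a chain, both with deadline $1$, satisfy \eqref{eq:count} but cannot meet these inconsistent deadlines. A task with deadline $1$ and three immediate successors with deadline $2$ satisfy consistency and \eqref{eq:count}, but slot $1$ can hold only the first task and slot $2$ only two of the others.
\end{remark}

\begin{corollary}\label{cor:makespan}
A nonempty in-forest can be completed by time $T$ if and only if $T\ge h$ and $|\{v:\lambda(v)\ge T-t\}|\le mt$ for $t=1,\dots,T$. Every highest-level-first schedule has minimum makespan.
\end{corollary}

\begin{proof}
A schedule has makespan at most $T$ if and only if $C_v\le d_v:=T-\lambda(v)$ for all $v$. These numbers are positive exactly if $T\ge h$, and then they are consistent deadlines. Condition \eqref{eq:count} for $t\le T$ is the stated one, and for $t>T$ it follows from the case $t=T$, which reads $n\le mT$. The EDF schedules for these deadlines are the highest-level-first schedules, for every $T$ and in particular for the smallest feasible one.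
\end{proof}

\section{Disjoint paths}\label{sec:chains}

The next task of a path with $\ell$ remaining tasks has level $\ell-1$, so the rule of Proposition~\ref{prop:chains} is highest-level-first. We show that it minimizes $U(t)$ for all $t$ at once. Let $\ell_i$ be the number of tasks of path $i$. Besides $U(t)\ge n-mt$, every schedule satisfies
\begin{equation}\label{eq:chainbound}
U(t)\ge\sum_i\max(\ell_i-t,0),
\end{equation}
because a path advances by at most one task per slot. The rule attains the first bound while there are enough paths, and the point is that it attains the second bound afterwards, even though it may have let some paths wait.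

\begin{proof}[Proof of Proposition~\ref{prop:chains}]
Let $\rho_i(t)$ be the number of tasks of path $i$ that remain after slot $t$ under the rule, and let $\tau\ge0$ be the first time at which fewer than $m$ paths are nonempty. Slots $1,\dots,\tau$ are full, so $U(t)=n-mt$ for $t\le\tau$. After time $\tau$ every nonempty path advances in every slot.

A path $i$ that advances in every slot while it is nonempty has $\rho_i(t)=\max(\ell_i-t,0)$. Any other path $i$ is nonempty but skipped in some slot $s\le\tau$. In that slot $m$ other paths $j$ with $\rho_j(s-1)\ge\rho_i(s-1)$ advance, so each of them satisfies
\[
\rho_j(t)\ge\rho_i(t)-1
\]
for $t=s$. This inequality persists for all $t\ge s$. Indeed, $\rho_j-\rho_i$ drops by at most $1$ per slot, and only in a slot that advances $j$ but not $i$. So the inequality could fail only in such a slot that starts with $\rho_j=\rho_i-1$; but then $i$ has more remaining tasks than $j$, and the rule does not prefer $j$ to $i$. At time $\tau$ one of the $m$ paths $j$ is empty, so $\rho_i(\tau)\le1$ and $\rho_i(t)=0$ for $t\ge\tau+1$.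

Thus for $t\ge\tau+1$ the rule has $U(t)\le\sum_i\max(\ell_i-t,0)$, which is the bound \eqref{eq:chainbound}. So $U(t)$ is as small as possible for every $t$, and the cost is minimal by \eqref{eq:cost}.
\end{proof}

\section{Choosing the trees that finish early}\label{sec:packing}

The last slot of any schedule contains only roots. If an in-forest has $r+q$ roots, a tight schedule must therefore complete $q$ of them by time $D-1$, and it must choose which.

\begin{example}\label{ex:ten}
Let $m=4$, and consider three in-trees with ten tasks in all: a root $u$ with two leaves $u_1,u_2$; a root $v$ with one leaf $v_1$; and a root $f$ with one immediate predecessor $f'$, which has three leaves $g_1,g_2,g_3$. Here $D=3$, $r=2$, and $Z(10,4)=4\cdot3+2\cdot3=18$. In a tight schedule slot $3$ holds two of the three roots. One of them is $f$, which ends a chain of three tasks; this forces $f'$ into slot $2$ and $g_1,g_2,g_3$ into slot $1$. One of $u,v$ completes by time $2$, so its leaves share slot $1$ with $g_1,g_2,g_3$. One place is free there: it takes $v_1$, but not both $u_1$ and $u_2$. So the only tight schedule is the left one below. The right one is the highest-level-first schedule that fills the free place with $u_1$.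
\[
\begin{array}{c|cccc}
\text{slot }1&g_1&g_2&g_3&v_1\\
\text{slot }2&f'&u_1&u_2&v\\
\text{slot }3&f&u&&
\end{array}
\qquad\qquad
\begin{array}{c|cccc}
\text{slot }1&g_1&g_2&g_3&u_1\\
\text{slot }2&f'&u_2&v_1&\\
\text{slot }3&f&u&v&
\end{array}
\]
Both are highest-level-first schedules of makespan $3$. The costs are $4+8+6=18$ and $4+6+9=19$.
\end{example}

In the example the tree of $f$ does two things: it is too tall to finish early, and it leaves exactly one place free in slot $1$. With more levels, a tree that finishes early needs free places before every time $t$, and we can prescribe the number of free places for each $t$ separately. For an in-tree $\mathcal T$ let $a(k)$ be the number of its tasks on level $k$; the sequence $a(0)=1,a(1),\dots$ is its \emph{profile}, and $|\mathcal T|$ is its number of tasks.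

\begin{lemma}[Packing lemma]\label{lem:packing}
Let $L\ge1$ and $1\le q\le N$ be integers, let $\mathcal T_1,\dots,\mathcal T_N$ be in-trees with profiles $a_1,\dots,a_N$ such that $a_i(k)=0$ for $k>L$, and let $b_1,\dots,b_L\ge0$ be integers. In time polynomial in $N$, $L$, $\sum_i|\mathcal T_i|$ and $\max_kb_k$ one can construct an in-forest $F$ and a number $m$ such that $F$ has a tight schedule on $m$ processors if and only if there is a set $E\subseteq\{1,\dots,N\}$ with
\begin{equation}\label{eq:packing}
|E|=q\qquad\text{and}\qquad\sum_{i\in E}a_i(k)\le b_k\quad(1\le k\le L).
\end{equation}
The components of $F$ are $\mathcal T_1,\dots,\mathcal T_N$ and further in-trees, called fillers, each of which is a path with at most one additional leaf attached.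
\end{lemma}

Example~\ref{ex:ten} is the case $N=2$, $L=q=b_1=1$, with profiles $(1,2)$ and $(1,1)$, except that its one filler carries two additional leaves. The lemma spreads such leaves over separate paths, as Theorem~\ref{thm:two} requires.

\begin{proof}
\emph{What the construction must achieve.} We aim at $D=L+2$. In a schedule that ends at time $D$, all tasks on levels $\ge\kappa+1$ complete by time $t=D-1-\kappa=L+1-\kappa$, and a tree that finishes by time $D-1$ adds its level-$\kappa$ tasks to this load. So the number $A(\kappa+1)$ of tasks of $F$ on levels $\ge\kappa+1$ should fall short of $mt$ by exactly $b_\kappa$. Put $b_0=q$, since at time $D-1$ there must be room for $q$ roots, and put $b_{L+1}=0$. We want $F$ to have no task above level $L+1$, and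
\begin{equation}\label{eq:A}
A(\kappa+1)=m(L+1-\kappa)-b_\kappa\qquad(0\le\kappa\le L).
\end{equation}
This holds as soon as level $k$ has exactly $m-b_{k-1}+b_k$ tasks for $1\le k\le L+1$: the sum of these numbers over $k=\kappa+1,\dots,L+1$ telescopes to $m(L+1-\kappa)-b_\kappa+b_{L+1}$.

\emph{Construction.} Let $s(k)=\sum_{i=1}^Na_i(k)$ and
\[
M=N+\max_{1\le k\le L}b_k+\max_{1\le k\le L}s(k),\qquad x(k)=M-b_{k-1}+b_k-s(k)\quad(1\le k\le L+1).
\]
Then $x(k)\ge0$, because $b_0=q\le N$ and $s(L+1)=0$ give $M\ge b_{k-1}+s(k)$ for all these $k$. Let
\[
w=1+\sum_{k=1}^{L+1}x(k),\qquad m=w+M.
\]
Take $w$ paths of $L+2$ tasks each, one task on each of the levels $0,\dots,L+1$. For each $k$ choose $x(k)$ of these paths, no path being chosen twice, and give each of them one additional leaf on level $k$, as an immediate predecessor of its task on level $k-1$. These $w$ trees are the fillers, and $F$ consists of them and $\mathcal T_1,\dots,\mathcal T_N$. Since $x(k)\le2M$, we have $w\le1+2M(L+1)$, so the construction is polynomial.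

The trees $\mathcal T_i$ end at level $L$, so $F$ has no task above level $L+1$. For $1\le k\le L+1$, level $k$ has $w+x(k)+s(k)=m-b_{k-1}+b_k$ tasks, so \eqref{eq:A} holds. There are $N+w$ roots, hence
\[
n=A(1)+N+w=m(L+1)+r\qquad\text{with } r=N+w-q .
\]
Here $r\ge w\ge1$ as $q\le N$, and $r\le w+M=m$ as $N\le M$. So $D=L+2$ and $r$ are the numbers that define tightness for $F$ and $m$.

\emph{From a set $E$ to a tight schedule.} Let $E$ satisfy \eqref{eq:packing}. A task on level $k$ of a tree $\mathcal T_i$ with $i\in E$ gets the deadline $D-1-k$, which is positive since $k\le L$. Every other task on level $k$ gets the deadline $D-k$, which is positive since $k\le L+1$. Within a component the deadline grows by $1$ from a task to its immediate successor, so the deadlines are consistent. We check \eqref{eq:count}. For $t=L+1-\kappa$ with $0\le\kappa\le L$, the tasks with deadline at most $t=D-1-\kappa$ are all tasks on levels $\ge\kappa+1$ and the level-$\kappa$ tasks of the trees in $E$. By \eqref{eq:A} their number is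
\[
mt-b_\kappa+\sum_{i\in E}a_i(\kappa),
\]
which is at most $mt$: for $\kappa\ge1$ by \eqref{eq:packing}, and for $\kappa=0$ because the sum is $|E|=q=b_0$. For $t\ge D$ the number is $n\le mD\le mt$. By Lemma~\ref{lem:edf} some schedule meets all deadlines. It ends by time $D$, and slot $D$ can hold only tasks with deadline $D$, which are the $N-q+w=r$ roots outside $E$. So slots $1,\dots,D-1$ hold at least $n-r=m(D-1)$ tasks; they are full, and the schedule is tight.

\emph{From a tight schedule to a set $E$.} A tight schedule ends with $r$ tasks in slot $D$, and these are roots. So exactly $N+w-r=q$ roots complete by time $D-1$. The root of a filler ends a chain of $L+2=D$ tasks and is not among them. Hence these roots belong to trees $\mathcal T_i$, $i\in E$, for a set $E$ with $|E|=q$. Let $1\le\kappa\le L$ and $t=L+1-\kappa$. Every task on a level $k\ge\kappa+1$ completes by time $D-k\le t$, and every level-$\kappa$ task of a tree in $E$ completes by time $D-1-\kappa=t$. By \eqref{eq:A}, $mt-b_\kappa+\sum_{i\in E}a_i(\kappa)\le mt$, and this is \eqref{eq:packing}.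
\end{proof}

\begin{remark}
When $E$ exists, highest-level-first with ties broken in favor of the trees in $E$ is optimal for $F$. Indeed, level $k$ inside $E$, level $k$ outside $E$, and level $k-1$ inside $E$ have deadlines $D-1-k$, $D-k$, $D-k$, so this priority order is sorted by deadline and yields an EDF schedule, which is tight by the proof above. On these instances the whole difficulty lies in breaking ties.
\end{remark}

To pass to a single in-tree, we put one task on top of all roots. It cannot run before slot $D+1$, and so it does not disturb the rest.

\begin{lemma}\label{lem:connected}
Let $F$ be an in-forest with $n$ tasks, let $D=\lceil n/m\rceil$, and let $F^+$ be the in-tree obtained by adding a task $\omega$ as the immediate successor of all roots of $F$. Then $F^+$ has a schedule on $m$ processors of cost at most $Z(n,m)+D+1$ if and only if $F$ has a tight schedule.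
\end{lemma}

\begin{proof}
A tight schedule of $F$ ends at time $D$, and placing $\omega$ in slot $D+1$ gives cost $Z(n,m)+D+1$. Conversely, in any schedule of $F^+$ the $n>m(D-1)$ tasks of $F$ do not all complete by time $D-1$, so $C_\omega\ge D+1$. If the cost is at most $Z(n,m)+D+1$, then the tasks of $F$ cost at most $Z(n,m)$, and their schedule is tight by Lemma~\ref{lem:tight}.
\end{proof}

\section{Two reductions}\label{sec:hard}

It remains to choose trees whose profiles make \eqref{eq:packing} hard to decide. For a statement $S$ let $[S]$ be $1$ if $S$ holds and $0$ otherwise.

\subsection*{Independent sets}

A set of vertices of a graph is \emph{independent} if it contains no edge. The problem \textsc{Independent Set}, which asks whether a given simple graph has an independent set of a given size $q$, is NP-complete \cite{Karp}, \cite[GT20]{GJ}. We use one tree per vertex and one level per edge. A tree has a task on every level below its highest one, so a profile cannot be the incidence vector of a vertex, which may have a $0$ before a $1$. We add $1$ to each entry; since $|E|=q$ is fixed, this adds the constant $q$ to each sum in \eqref{eq:packing}.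

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Membership in NP was shown in Section~\ref{sec:prelim}. Let $G$ be a simple graph with vertices $1,\dots,N$ and edges $e_1,\dots,e_L$, each a set of two vertices. We may assume $L\ge1$ and $1\le q\le N$, as the other cases are trivial to decide. Let $\mathcal T_i$ be a path with one task on each level $0,\dots,L$, together with, for each $k$ with $i\in e_k$, one additional leaf on level $k$ attached to the path task on level $k-1$. Then $a_i(k)=1+[i\in e_k]$ for $1\le k\le L$. Put $b_k=q+1$ for all $k$. For $|E|=q$, the inequalities in \eqref{eq:packing} read $q+|E\cap e_k|\le q+1$; they say that $E$ contains at most one end of every edge, that is, $E$ is independent.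

Let $F$ and $m$ be given by Lemma~\ref{lem:packing}, with $n$ tasks. By Lemmas~\ref{lem:tight} and~\ref{lem:connected}, the following are equivalent: $G$ has an independent set of size $q$; $F$ has a schedule of cost at most $Z(n,m)$; the in-tree $F^+$ has a schedule of cost at most $Z(n,m)+D+1$. The construction takes polynomial time, and $n$, $m$ and the cost bounds are polynomial in the size of $G$. So the hardness is strong.
\end{proof}

For instance, for the graph with edges $e_1=\{1,2\}$, $e_2=\{2,3\}$ and $q=2$, the profiles on levels $1,2$ are $(2,1)$, $(2,2)$, $(1,2)$ and the bounds are $(3,3)$. The pairs $\{1,2\}$, $\{2,3\}$, $\{1,3\}$ have sums $(4,3)$, $(3,4)$, $(3,3)$, and only the independent pair fits.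

\begin{proof}[Proof of Corollary~\ref{cor:fptas}]
A polynomial algorithm would decide an NP-complete problem. The optimum is an integer at most $n^2$, so an approximation scheme run with $\varepsilon=1/(n^2+1)$ returns an integer cost that exceeds the optimum by less than $1$. It would thus be a polynomial algorithm.
\end{proof}

\subsection*{Trees with two leaves}

The tree $\mathcal T_i$ above has one leaf more than vertex $i$ has edges. With fewer leaves a profile carries less information. If all trees are paths, \eqref{eq:packing} is easy: replacing a path in $E$ by a shorter one outside $E$ increases no sum, so it suffices to test the $q$ shortest paths. A tree with two leaves is a path with one branch and is described by three numbers: the level where the path ends, the level where the branch starts, and the level where the branch ends. We let these three numbers fall into three disjoint blocks of levels, so that each block of inequalities in \eqref{eq:packing} sees one of them, and we reduce from a problem about triples of numbers.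

In \textsc{Numerical 3-Dimensional Matching} we are given positive integers $x_1,\dots,x_q$, $y_1,\dots,y_q$, $z_1,\dots,z_q$ and $c$, and we ask whether the $3q$ numbers can be partitioned into $q$ triples $(x_i,y_j,z_l)$, each of sum $c$. This problem is strongly NP-complete \cite[SP16]{GJ}, so we may take all numbers to be written in unary.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,0) -- (9,0);
\draw (2,0) -- (3,0.9) -- (5,0.9);
\foreach \k in {0,...,9} \fill (\k,0) circle (2.5pt);
\foreach \k in {3,4,5} \fill (\k,0.9) circle (2.5pt);
\foreach \k in {0,...,12} \node at (\k,-0.6) {\small $\k$};
\foreach \p in {0.5,4.5,8.5,12.5} \draw[dashed] (\p,-0.9) -- (\p,1.9);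
\node at (2.5,1.6) {$y_e=2$};
\node at (6.5,1.6) {$z_e=1$};
\node at (10.5,1.6) {$x_e=1$};
\end{tikzpicture}
\caption{The two-leaf tree $\mathcal T_e$ for $c=4$ and $(x_e,y_e,z_e)=(1,2,1)$. The numbers below are levels; the root is on level $0$, and each edge joins a task to its immediate successor on the left. The dashed lines separate three blocks of $c$ levels. The branch occupies the top $y_e$ levels of the first block and the bottom $z_e$ levels of the second; the main path occupies the bottom $x_e$ levels of the third.}
\label{fig:tree}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Consider an instance of the matching problem. Call an index triple $e=(i,j,l)$ \emph{valid} if $x_i+y_j+z_l=c$, and write $x_e,y_e,z_e$ for the three values. We may assume that all given numbers are at most $c$, that $\sum_j(x_j+y_j+z_j)=qc$, and that there are at least $q$ valid triples. Otherwise the answer is no, and we output one task with cost bound $0$.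

For every valid $e$ let $\mathcal T_e$ consist of a main path with one task on each level $0,\dots,2c+x_e$ and a branch path with one task on each level $1+c-y_e,\dots,c+z_e$, whose lowest task is an immediate predecessor of the main-path task on level $c-y_e\ge0$; see Figure~\ref{fig:tree}. This tree has two leaves, no task has more than two immediate predecessors, and for $k\ge0$
\[
a_e(k)=[k\le2c+x_e]+[1+c-y_e\le k\le c+z_e].
\]
Since $1\le x_e,y_e,z_e\le c$, the profile vanishes above level $L=3c$, the branch starts in $\{1,\dots,c\}$, and it ends in $\{c+1,\dots,2c\}$. Therefore
\[
a_e(k)=\begin{cases}
1+[y_e\ge1+c-k]&1\le k\le c,\\
1+[z_e\ge k-c]&c<k\le2c,\\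
[x_e\ge k-2c]&2c<k\le3c,
\end{cases}
\]
and we choose the bounds that a solution of the matching problem would attain:
\[
b_k=\begin{cases}
q+|\{j:y_j\ge1+c-k\}|&1\le k\le c,\\
q+|\{j:z_j\ge k-c\}|&c<k\le2c,\\
|\{j:x_j\ge k-2c\}|&2c<k\le3c.
\end{cases}
\]
In each block the threshold $1+c-k$, $k-c$ or $k-2c$ runs through $1,\dots,c$. So for a set $E$ of $q$ valid triples, \eqref{eq:packing} says that for all $\eta=1,\dots,c$
\begin{equation}\label{eq:dominate}
\begin{aligned}
|\{e\in E:x_e\ge\eta\}|&\le|\{j:x_j\ge\eta\}|,\\
|\{e\in E:y_e\ge\eta\}|&\le|\{j:y_j\ge\eta\}|,\\
|\{e\in E:z_e\ge\eta\}|&\le|\{j:z_j\ge\eta\}|.
\end{aligned}
\end{equation}

The triples of a solution of the matching problem form a set $E$ that satisfies \eqref{eq:dominate} with equality. For the converse, note that \eqref{eq:dominate} gives only upper bounds and does not forbid $E$ to use an index twice; the fixed sum $c$ repairs both defects. Let $E$ with $|E|=q$ satisfy \eqref{eq:dominate}. A number $x\in\{1,\dots,c\}$ equals the number of $\eta\in\{1,\dots,c\}$ with $x\ge\eta$. Adding all $3c$ inequalities therefore gives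
\[
qc=\sum_{e\in E}(x_e+y_e+z_e)\le\sum_j(x_j+y_j+z_j)=qc ,
\]
so each of them is an equality. The numbers $|\{j:x_j\ge\eta\}|$ determine how often each value occurs among $x_1,\dots,x_q$, so there is a bijection $\sigma$ from $E$ to $\{1,\dots,q\}$ with $x_{\sigma(e)}=x_e$. The same argument gives bijections $\sigma'$ with $y_{\sigma'(e)}=y_e$ and $\sigma''$ with $z_{\sigma''(e)}=z_e$. The triples $(x_{\sigma(e)},y_{\sigma'(e)},z_{\sigma''(e)})$, $e\in E$, use each given number once and have sum $c$.

Apply Lemma~\ref{lem:packing} to the trees $\mathcal T_e$. There are at most $q^3$ of them, each has $2c+1+x_e+y_e+z_e=3c+1$ tasks, and $b_k\le2q$; all of this is polynomial in the unary size of the instance. A filler has at most two leaves, and none of its tasks has more than two immediate predecessors, so $F$ belongs to the first class in the theorem. By Lemma~\ref{lem:tight}, $F$ has a schedule of cost at most $Z(n,m)$ if and only if the matching problem has a solution. The subtrees hanging from the root of $F^+$ are the components of $F$, so Lemma~\ref{lem:connected} gives the second statement.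
\end{proof}

\section{Few processors or small height}\label{sec:easy}

In the packing lemma both $m$ and the height $L+2$ grow with the input. Theorem~\ref{thm:easy} shows that, unless $\mathrm P=\mathrm{NP}$, neither can be bounded in a hardness proof. Both algorithms rest on the fact that an optimal schedule consists of a head of full slots and a tail in which nothing is left to decide. For a set $Y$ of tasks and $v\in Y$, let $h_Y(v)$ be the largest number of tasks on a chain in $Y$ that ends in $v$. For a set $S$ of tasks, $\overline S$ denotes its complement.

\begin{lemma}\label{lem:structure}
Consider an optimal schedule, let $T+1$ be its first slot that is not full, and let $S=\{v:C_v\le T\}$. Then $S$ is closed under predecessors, $|S|=mT$, fewer than $m$ tasks of $\overline S$ have no predecessor in $\overline S$, and $C_v=T+h_{\overline S}(v)\le T+h$ for all $v\in\overline S$.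
\end{lemma}

\begin{proof}
The first two claims hold by the definitions of $S$ and $T$. A slot $t$ that is not full processes all tasks available in it: otherwise we could move an available task from its later slot to slot $t$, which respects all constraints and lowers the cost. So slot $T+1$ processes all available tasks, fewer than $m$. By Lemma~\ref{lem:narrow}, with $Q$ the set of all tasks, fewer than $m$ tasks are available in slot $T+2$, so this slot is not full either. By induction, every slot from $T+1$ on processes all available tasks.

The tasks available in slot $T+1$ are the tasks of $\overline S$ without a predecessor in $\overline S$. This proves the third claim, and these tasks have $C_v=T+1=T+h_{\overline S}(v)$. Any other $v\in\overline S$ is processed in the slot after its last predecessor, so $C_v=1+\max_uC_u$ and $h_{\overline S}(v)=1+\max_uh_{\overline S}(u)$, where $u$ ranges over the predecessors of $v$ in $\overline S$. The formula for $C_v$ follows by induction on $h_{\overline S}(v)$.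
\end{proof}

The tail $\overline S$ is determined by the fewer than $m$ tasks with which it starts. For small $m$ we can try all choices.

\begin{proof}[Proof of Theorem~\ref{thm:easy}\textup{(a)}]
For a set $X$ of at most $m-1$ tasks, let $\overline S$ consist of $X$ and all successors of tasks in $X$. Then $\overline S$ is closed under successors, so $S$ is closed under predecessors and is itself an in-forest: a task of $S$ keeps its immediate successor if that lies in $S$, and otherwise has no successor in $S$. Call $X$ \emph{admissible} if $T=|S|/m$ is an integer and $S$ can be completed by time $T$. For $S\ne\emptyset$, Corollary~\ref{cor:makespan} decides this in polynomial time. The \emph{value} of an admissible $X$ is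
\[
m\,\frac{T(T+1)}2+\sum_{v\in\overline S}\bigl(T+h_{\overline S}(v)\bigr).
\]

Every value is the cost of a schedule. Schedule $S$ in slots $1,\dots,T$, which are then full, and put $v\in\overline S$ in slot $T+h_{\overline S}(v)$. A predecessor of $v$ lies in $S$ or has a smaller value of $h_{\overline S}$, so the precedence constraints hold. For the capacity, assign to each $v\in\overline S$ a task of $X$ that equals $v$ or precedes it. If two different tasks receive the same task $x\in X$, both lie on the chain formed by $x$ and its successors, so one precedes the other and they have different values of $h_{\overline S}$. Hence each slot after $T$ holds at most $|X|<m$ tasks.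

The optimum is a value. Given an optimal schedule with $T$ and $S$ as in Lemma~\ref{lem:structure}, let $X$ be the set of tasks of $\overline S$ without a predecessor in $\overline S$. Every task of $\overline S$ lies in $X$ or succeeds a task of $X$, and $\overline S$ is closed under successors, so $X$ generates $\overline S$. By the lemma, $X$ is admissible and its value is the cost.

So the optimum is the smallest value, and a set $X$ attaining it yields an optimal schedule. The number of sets $X$ is at most $(n+1)^{m-1}\le n^{m-1}(1+1/n)^n\le3n^{m-1}$, and each takes polynomial time.
\end{proof}

For large $m$ there are too many sets $X$. But Lemma~\ref{lem:edf} describes a schedule by deadlines, and its criterion depends only on how many tasks have each deadline. If the deadlines take few values, the possible count vectors can be listed by dynamic programming over the forest. The completion times in the tail lie in $T+1,\dots,T+h$. Those in the head can spread over $T$ values, but they do not matter, since the head always costs $mT(T+1)/2$; we replace them by the latest deadlines that keep the head inside the first $T$ slots, and these lie in $T-h+1,\dots,T$.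

\begin{proof}[Proof of Theorem~\ref{thm:easy}\textup{(b)}]
For $T\in\{0,\dots,\lfloor n/m\rfloor\}$ let $W$ be the set of positive integers in $\{T-h+1,\dots,T+h\}$, so $|W|\le2h$. A \emph{$T$-labeling} is a map $\delta$ from the tasks to $W$ that is consistent as a system of deadlines, satisfies \eqref{eq:count} with $d=\delta$, and has $|\{v:\delta(v)\le T\}|=mT$. Its value is
\[
\gamma(\delta)=m\,\frac{T(T+1)}2+\sum_{v:\,\delta(v)>T}\delta(v).
\]

\emph{The optimum is at most $\gamma(\delta)$.} By Lemma~\ref{lem:edf}, an EDF schedule has $C_v\le\delta(v)$ for all $v$. The $mT$ tasks with $\delta(v)\le T$ fill slots $1,\dots,T$ and cost $mT(T+1)/2$, and every other task costs at most $\delta(v)$.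

\emph{Some labeling attains the optimum.} Take an optimal schedule with $T$ and $S$ as in Lemma~\ref{lem:structure}. For $v\in S$ let $\lambda_S(v)\le h-1$ be the number of successors of $v$ in $S$, and put
\[
\delta(v)=T-\lambda_S(v)\quad(v\in S),\qquad\delta(v)=C_v\quad(v\in\overline S).
\]
For $v\in S$, the $\lambda_S(v)$ successors in $S$ occupy distinct slots after $C_v$ and at most $T$, so $C_v\le\delta(v)$. Thus the schedule meets the deadlines $\delta$, which gives $\delta\ge1$ and \eqref{eq:count}. The values lie in $[T-h+1,T]$ on $S$ and in $[T+1,T+h]$ on $\overline S$. So $\delta$ maps to $W$, exactly $mT$ tasks have $\delta\le T$, and $\gamma(\delta)$ is the cost. For consistency let $v$ be the immediate successor of $u$. If $u,v\in S$, then $\lambda_S(u)=\lambda_S(v)+1$. If $u\in S$ and $v\in\overline S$, then $\delta(u)\le T<\delta(v)$. If $u\in\overline S$, then $v\in\overline S$ and $\delta(u)=C_u<C_v=\delta(v)$.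

\emph{Minimizing $\gamma$.} Fix $T$. The \emph{count vector} of a map $\delta$ from a set of tasks to $W$ is $(|\delta^{-1}(d)|)_{d\in W}\in\{0,\dots,n\}^W$. The value $\gamma(\delta)$ and all conditions on a $T$-labeling other than consistency depend only on the count vector; in \eqref{eq:count} only $t\in W$ need be checked, since the left side changes only at such $t$. So it suffices to list the count vectors of all consistent maps. For a task $v$ and $d\in W$, let $R(v,d)$ be the set of count vectors of consistent maps on the subtree formed by $v$ and its predecessors with $\delta(v)=d$. For sets of vectors let $P+P'=\{p+p':p\in P,\ p'\in P'\}$ be the Minkowski sum, and let $\mathbf e_d$ be the unit vector of coordinate $d$. The subtrees of the immediate predecessors $u_1,\dots,u_k$ of $v$ are disjoint, because we are in an in-forest, and consistency links them only through the conditions $\delta(u_i)<d$. Hence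
\[
R(v,d)=\{\mathbf e_d\}+\sum_{i=1}^k\ \bigcup_{d'\in W,\ d'<d}R(u_i,d'),
\]
which for a leaf is $\{\mathbf e_d\}$. We compute these sets from the leaves to the roots. The count vectors for the whole forest form the Minkowski sum, over all roots $v$, of the sets $\bigcup_{d\in W}R(v,d)$.

All sets that occur, including partial sums, consist of count vectors and so have at most $(n+1)^{2h}$ elements. One Minkowski sum takes at most $(n+1)^{4h}$ vector additions, there are $O(nh)$ sums for each $T$, and there are at most $n+1$ values of $T$. If we store with each vector the pair of summands that produced it, we recover a best labeling, and EDF turns it into an optimal schedule. The total time is $n^{O(h)}$.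
\end{proof}

\begin{thebibliography}{9}

\bibitem{GJ}
Garey and Johnson, problems [GT20] and [SP16].

\bibitem{Karp}
Karp, 1972.

\bibitem{Source}
\emph{Some Topics On Deterministic Scheduling Problems},
\texttt{https://digitalcommons.njit.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1753\&\allowbreak context=dissertations}.

\end{thebibliography}
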